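\title{On $s$-hamiltonian claw-free graphs}

\begin{abstract}
A graph is $s$-hamiltonian if it remains hamiltonian after the deletion of any set of at most $s$ vertices. We prove that for $s\ge 5$ a claw-free graph is $s$-hamiltonian if and only if it is $(s+2)$-connected. More generally, if $\kappa\ge 7$, $G$ is a $\kappa$-connected claw-free graph and $S$ is a set of fewer than $\frac32(\kappa-2)$ vertices, then $G-S$ is hamiltonian if and only if it is $2$-connected, and the bound on $|S|$ is best possible. The proof applies Ryj\'a\v{c}ek's closure to $G-S$ only. The connectivity and the claw-freeness of $G$ enter through a separation inequality, and a discharging argument guided by the Gallai--Edmonds decomposition shows that this inequality contradicts Catlin's edge bound for reduced graphs.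
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs in this paper are finite and simple; multigraphs, which appear only as auxiliary objects, may have parallel edges but no loops. A graph is \emph{hamiltonian} if it has a cycle through all its vertices. It is \emph{$\kappa$-connected} if it has more than $\kappa$ vertices and remains connected after the deletion of any set of fewer than $\kappa$ vertices. Let $G$ be a graph of order $n\ge3$ and let $s$ be an integer with $0\le s\le n-3$. The graph $G$ is \emph{$s$-hamiltonian} if $G-S$ is hamiltonian for every $S\subseteq V(G)$ with $|S|\le s$. Thus $0$-hamiltonian means hamiltonian, and in general $s$ measures how many vertices can be lost before the Hamilton cycles are.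

It is well known that an $s$-hamiltonian graph is $(s+2)$-connected. Indeed, a hamiltonian graph is $2$-connected, because deleting one vertex from a Hamilton cycle leaves a spanning path. If $G$ is $s$-hamiltonian, then $n\ge s+3$, and every set $X$ with $|X|\le s+1$ contains a set $S$ with $|S|\le s$ and $|X\setminus S|\le1$; the graph $G-S$ is $2$-connected, so $G-X$ is connected.

The converse fails in general, however large the connectivity: $K_{m,m+1}$ is $m$-connected, and it is not hamiltonian because a cycle alternates between the two sides. In this example every vertex has many pairwise nonadjacent neighbors, and it is natural to ask what happens when this is forbidden. A graph is \emph{claw-free} if it has no induced subgraph isomorphic to the claw $K_{1,3}$, that is, if no vertex has three pairwise nonadjacent neighbors; \emph{$K_{1,4}$-free} is defined in the same way. The \emph{line graph} $L(F)$ of a graph $F$ has vertex set $E(F)$, two vertices being adjacent when the corresponding edges share an end. Line graphs are claw-free: an edge has two ends, so its neighbors in $L(F)$ are covered by two cliques. For line graphs the converse is known to hold when $s$ is not too small: \emph{if $F$ is connected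 and $s\ge5$, then $L(F)$ is $s$-hamiltonian if and only if $L(F)$ is $(s+2)$-connected.} The corresponding statement for all claw-free graphs is the following conjecture, which we take from \cite{LineGraphs}.

\medskip
\noindent\textbf{Conjecture.} \emph{There is an integer $k$ such that for every $s\ge k$ a claw-free graph is $s$-hamiltonian if and only if it is $(s+2)$-connected.}
\medskip

There is a good reason to expect a positive answer. Ryj\'a\v{c}ek's closure \cite{Ryjacek} adds edges to a claw-free graph until it becomes a line graph, and it preserves hamiltonicity; adding edges cannot lower the connectivity. One would like to close $G$, apply the theorem on line graphs, and return. This fails, because the closure does not commute with vertex deletion: Remark~\ref{rem:commute} exhibits highly connected claw-free graphs $G$ that close up to complete graphs although some $2$-connected subgraph $G-S$ is not hamiltonian. The conjecture is nevertheless true, with $k=5$.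

\begin{theorem}\label{thm:main}
Let $s\ge5$. A claw-free graph is $s$-hamiltonian if and only if it is $(s+2)$-connected.
\end{theorem}

Our proof does not use the theorem on line graphs quoted above. It also allows the deletion of more than $\kappa-2$ vertices from a $\kappa$-connected graph. The remaining graph then need not be $2$-connected, but up to an exact threshold this is the only obstruction.

\begin{theorem}\label{thm:strong}
Let $\kappa\ge7$, let $G$ be a $\kappa$-connected claw-free graph, and let $S\subseteq V(G)$ with $|S|<\frac32(\kappa-2)$. Then $G-S$ is hamiltonian if and only if $G-S$ is $2$-connected.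
\end{theorem}

\begin{proposition}\label{prop:sharp}
\begin{enumerate}
\item[(a)] For every $\kappa\ge3$ there are a $\kappa$-connected claw-free graph $G$ and a set $S\subseteq V(G)$ with $|S|=\lceil\frac32(\kappa-2)\rceil$ such that $G-S$ is $2$-connected and not hamiltonian. Hence the bound in Theorem~\ref{thm:strong} is best possible for every $\kappa\ge7$.
\item[(b)] For every $s\ge0$ there is a $K_{1,4}$-free $(s+2)$-connected graph that is not $s$-hamiltonian. Hence ``claw-free'' cannot be relaxed to ``$K_{1,4}$-free'' in Theorem~\ref{thm:main}.
\item[(c)] The least $k$ for which the conjecture holds satisfies $2\le k\le5$.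
\end{enumerate}
\end{proposition}

The cases $s=2,3,4$ are not settled here. The case $s=2$ would imply the Matthews--Sumner conjecture that $4$-connected claw-free graphs are hamiltonian.

The proofs of both theorems assume that $H=G-S$ is $2$-connected and not hamiltonian, and show that $S$ is large. We take the closure of $H$, not of $G$, and write it as $L(F)$. Two estimates are then compared. The first (Lemma~\ref{lem:separation}) uses $G$: a part of $F$ that is cut off by $t<\kappa$ edges needs $\kappa-t$ neighbors in $S$, and a vertex of $S$ can serve at most two disjoint parts without creating a claw. The second (Lemma~\ref{lem:packing}) uses only $F$: since $L(F)$ is not hamiltonian, Catlin's reduction method yields a sparse quotient of $F$, and sparseness forces many disjoint parts with small boundary. Section~\ref{sec:example} shows the first estimate at work on the extremal example. Section~\ref{sec:tools} recalls the tools, Sections~\ref{sec:reduction} and~\ref{sec:packing} prove the two estimates, and Section~\ref{sec:proofs} combines them. Theorem~\ref{thm:strong} contains the harder half of Theorem~\ref{thm:main} (take $\kappa=s+2$), but we prove Theorem~\ref{thm:main} separately, because it needs one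 tool fewer. Section~\ref{sec:small} proves parts (b) and (c) of Proposition~\ref{prop:sharp}.

\section{Three cliques and two triangles}\label{sec:example}

For $q\ge2$ let $H_q$ be the following graph. Take disjoint sets $Q_1,Q_2,Q_3$ of size $q$ and six further vertices $a_i,b_i$ $(i=1,2,3)$; make each set $Q_i\cup\{a_i,b_i\}$ a clique, and make $\{a_1,a_2,a_3\}$ and $\{b_1,b_2,b_3\}$ triangles. This is the line graph of the graph $F_q$ obtained from $K_{2,3}$, with sides $\{a,b\}$ and $\{c_1,c_2,c_3\}$, by attaching $q$ pendant edges at each $c_i$: the vertices $a_i$ and $b_i$ are the edges $ac_i$ and $bc_i$, and $Q_i$ is the set of pendant edges at $c_i$ (Figure~\ref{fig:example}).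

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\begin{scope}[shift={(-6.2,0.7)}]
\foreach \i/\x in {1/-1.4,2/0,3/1.4}{
 \draw (0,1.7)--(\x,0)--(0,-1.7);
 \draw (\x,0)--++(0.5,0.25) (\x,0)--++(0.55,0) (\x,0)--++(0.5,-0.25);
 \fill (\x,0) circle (2pt) node[left] {$c_\i$};}
\fill (0,1.7) circle (2pt) node[above] {$a$};
\fill (0,-1.7) circle (2pt) node[below] {$b$};
\end{scope}
\draw (90:0.6)--(210:0.6)--(330:0.6)--cycle;
\draw (90:3.2)--(210:3.2)--(330:3.2)--cycle;
\draw[dashed] (90:1.8)--(150:1.05)--(210:1.8)--(270:1.05)--(330:1.8)--(30:1.05)--cycle;
\foreach \i/\t in {1/90,2/210,3/330}{
 \draw (\t:0.6)--(\t:3.2);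
 \fill (\t:0.6) circle (2pt);
 \fill (\t:3.2) circle (2pt);
 \node at (\t:3.55) {$b_\i$};
 \node[draw,circle,fill=white,inner sep=1pt] at (\t:1.8) {$Q_\i$};}
\foreach \j/\t in {12/150,23/270,13/30}
 \node[fill=white,inner sep=1pt] at (\t:1.05) {\small $S_{\j}$};
\end{tikzpicture}
\caption{Left: the graph $F_q$, a $K_{2,3}$ with $q$ pendant edges at each $c_i$ (here $q=3$). Right, solid lines: its line graph $H_q$, drawn schematically; the inner triangle is $a_1a_2a_3$, the outer one is $b_1b_2b_3$, and each $Q_i\cup\{a_i,b_i\}$ is a clique. Dashed lines: adding sets $S_{ij}$ so that each $Q_i\cup\{a_i,b_i\}\cup S_{ij}\cup S_{ik}$ becomes a clique raises the connectivity and creates no claw.}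
\label{fig:example}
\end{figure}

\emph{The graph $H_q$ is not hamiltonian.} Suppose that $O$ is a Hamilton cycle. Deleting $a_i$ and $b_i$ from $O$ leaves at most two paths. Since $\{a_i,b_i\}$ separates $Q_i$ from the remaining vertices and both sides are nonempty, there are exactly two paths, one spanning $Q_i$ and one spanning the rest, and each of $a_i,b_i$ has one $O$-neighbor on each path. The neighbors of $a_i$ outside $Q_i\cup\{b_i\}$ are the two other vertices of the triangle $a_1a_2a_3$, so exactly one edge of $O$ at $a_i$ lies in this triangle. This holds for $i=1,2,3$, so the edges of $O$ inside the triangle have degree sum $3$, which is impossible.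

\emph{How large must $S$ be if $G$ is a $\kappa$-connected claw-free graph with $G-S=H_q$?} Let $S_i$ be the set of vertices of $S$ with a neighbor in $Q_i$. The set $\{a_i,b_i\}\cup S_i$ separates $Q_i$ from $Q_j$ in $G$, so $|S_i|\ge\kappa-2$. A vertex of $S$ lying in $S_1\cap S_2\cap S_3$ would have three pairwise nonadjacent neighbors, one in each $Q_i$. So every vertex of $S$ is counted at most twice, and
\[
3(\kappa-2)\le |S_1|+|S_2|+|S_3|\le 2|S| .
\]
This computation is the first estimate of the general proof in its smallest case. It is also tight, and the way to make it tight is to let every vertex of $S$ serve exactly two of the three cliques.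

\begin{proof}[Proof of Proposition~\ref{prop:sharp}\textup{(a)}]
For integers $r_{12},r_{13},r_{23}\ge0$, add to $H_q$ three disjoint sets $S_{ij}=S_{ji}$ of new vertices with $|S_{ij}|=r_{ij}$, and add all edges that make the sets
\[
V_i=Q_i\cup\{a_i,b_i\}\cup S_{ij}\cup S_{ik}\qquad(\{i,j,k\}=\{1,2,3\})
\]
cliques. Call the result $G$ and put $S=S_{12}\cup S_{13}\cup S_{23}$, so that $G-S=H_q$. Every neighborhood in $G$ is covered by two cliques: by $V_i$ alone for a vertex of $Q_i$, by $V_i$ and a triangle for $a_i$ and $b_i$, and by $V_i$ and $V_j$ for a vertex of $S_{ij}$. Hence $G$ is claw-free.

We claim that if $|X|<q$ and $G-X$ is disconnected, then $|X|\ge r_{ij}+r_{ik}+2$ for some $i$. Each set $Q_i\setminus X$ is nonempty, and every vertex outside $X$ lies in some clique $V_i$, hence in the same component of $G-X$ as $Q_i\setminus X$. So every component contains at least one of the three sets $Q_i\setminus X$, and since there are at least two components, some component contains exactly one of them, say $Q_i\setminus X$. A vertex of $S_{ij}\setminus X$ would join $Q_i\setminus X$ to $Q_j\setminus X$, so $X\supseteq S_{ij}\cup S_{ik}$. If $a_i\notin X$ and $a_j\notin X$, the edge $a_ia_j$ would join the same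 two sets; so $X$ contains $a_i$ or both of $a_j,a_k$. The same argument with the edges $b_ib_j$ shows that $X$ contains one of $b_1,b_2,b_3$. This proves the claim.

With all $r_{ij}=0$ the claim shows that $H_q$ is $2$-connected. Now let $q=\kappa$. If $\kappa$ is even, take $r_{12}=r_{13}=r_{23}=\frac{\kappa-2}2$. If $\kappa$ is odd, take $r_{12}=r_{13}=h+1$ and $r_{23}=h$ with $h=\frac{\kappa-3}2$; the pairwise sums are $2h+1=\kappa-2$ and $2h+2$, and the total is $3h+2=\frac{3\kappa-5}2$. In both cases $|S|=\lceil\frac32(\kappa-2)\rceil$ and all pairwise sums are at least $\kappa-2$, so by the claim no set of fewer than $\kappa$ vertices disconnects $G$. Thus $G$ is $\kappa$-connected, and $G-S=H_\kappa$ is $2$-connected and not hamiltonian. Finally, $\lceil\frac32(\kappa-2)\rceil$ is the least integer that violates the bound $|S|<\frac32(\kappa-2)$.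
\end{proof}

For a general nonhamiltonian $H$ nobody hands us the sets $Q_i$. The work lies in finding enough disjoint substitutes for them.

\section{Tools}\label{sec:tools}

\subsection{Closure and dominating trails}

A \emph{closed trail} is a closed walk without repeated edges; a single vertex is a closed trail. A closed trail is \emph{spanning} if it passes through every vertex, and \emph{dominating} if it passes through at least one end of every edge. A multigraph has a spanning closed trail exactly when it has a connected spanning subgraph with all degrees even.

\begin{theorem}[Ryj\'a\v{c}ek \cite{Ryjacek}]\label{thm:closure}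
For every claw-free graph $H$ there is a graph $\operatorname{cl}(H)\supseteq H$ on the same vertex set such that $\operatorname{cl}(H)$ is the line graph of a triangle-free graph, and $H$ is hamiltonian if and only if $\operatorname{cl}(H)$ is hamiltonian.
\end{theorem}

\begin{theorem}[Harary and Nash-Williams \cite{HN}]\label{thm:HN}
Let $F$ be a graph with at least three edges. Then $L(F)$ is hamiltonian if and only if $F$ has a dominating closed trail.
\end{theorem}

\begin{remark}\label{rem:commute}
The closure is constructed by repeatedly choosing a vertex whose neighbors induce a connected, noncomplete graph and making its neighborhood a clique. Apply this to the $\kappa$-connected graph $G$ of Section~\ref{sec:example}, in which $S_{12}$ and $S_{13}$ are nonempty. The neighborhood of a vertex $z\in S_{12}$ is $(V_1\cup V_2)\setminus\{z\}$, a union of two cliques joined by the edge $a_1a_2$; the first step makes $V_1\cup V_2$ a clique. A vertex $z'\in S_{13}$ is then adjacent to all other vertices, its neighborhood is connected through $a_1a_3$, and the second step produces the complete graph. Deleting $S$ from the complete graph leaves a hamiltonian graph, while $G-S$ is not hamiltonian. The edges added in the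 neighborhood of $z$ are justified only as long as $z$ is present. For this reason we close $G-S$ and never $G$. Of the closure we use only the properties stated in Theorem~\ref{thm:closure}.
\end{remark}

\subsection{Collapsible and reduced graphs}

A multigraph is \emph{collapsible} if for every vertex set $X$ of even size it has a connected spanning subgraph whose set of odd-degree vertices is $X$. The point of the definition is that a collapsible subgraph can be contracted when one looks for a spanning closed trail: given such a trail of the contracted multigraph, let $X$ be the set of vertices of the subgraph that meet an odd number of its edges; then $|X|$ is even, and the spanning subgraph provided for $X$ repairs all parities. The graph $K_1$, a pair of parallel edges and a triangle are collapsible. The cycle $C_4$ is not: its connected spanning subgraphs are the cycle itself and the paths with three edges, and none of them has two opposite vertices as its set of odd-degree vertices. A multigraph is \emph{reduced} if it has no collapsible subgraph other than $K_1$. Every subgraph of a reduced multigraph is reduced.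

\begin{theorem}[Catlin \cite{Catlin}]\label{thm:catlin}
Let $M$ be a multigraph.
\begin{enumerate}
\item[(a)] The maximal collapsible subgraphs of $M$ are induced, pairwise vertex-disjoint, and cover $V(M)$.
\item[(b)] Let $\Gamma$, the \emph{reduction} of $M$, be obtained by contracting each maximal collapsible subgraph to a vertex and deleting loops. Then $\Gamma$ is simple and reduced, and $M$ has a spanning closed trail if and only if $\Gamma$ has one.
\item[(c)] A connected reduced graph is $K_1$ or $K_2$, or satisfies $|E|\le2|V|-4$.
\end{enumerate}
\end{theorem}

The graph $K_{2,t}$ has $2t=2(t+2)-4$ edges. The next theorem, needed only for Theorem~\ref{thm:strong}, will identify the case of equality in (c). For a multigraph $M$ let $f(M)$ be the least number of edges (possibly parallel to existing ones) whose addition to $M$ yields a multigraph with two edge-disjoint spanning trees.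

\begin{theorem}[Catlin, Han and Lai \cite{CHL}]\label{thm:CHL}
If $M$ is connected and $f(M)\le2$, then $M$ is collapsible, or its reduction is $K_2$ or $K_{2,t}$ for some $t\ge1$.
\end{theorem}

\subsection{Matchings and forests}

We use four textbook facts. A graph $K$ is \emph{factor-critical} if $K-k$ has a perfect matching for every vertex $k$; such a graph has odd order.

\begin{itemize}
\item \emph{Gallai--Edmonds decomposition.} For a graph $J$ let $D$ be the set of vertices missed by some maximum matching, let $A$ be the set of vertices outside $D$ with a neighbor in $D$, and let $C=V(J)\setminus(A\cup D)$. Then every component of $J[D]$ is factor-critical, $J[C]$ has a perfect matching, and $J$ has a matching that covers $A$ and joins the vertices of $A$ to pairwise distinct components of $J[D]$.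
\item \emph{Augmenting paths.} A matching that is not maximum can be enlarged by switching along an augmenting path, and every covered vertex stays covered. Hence a vertex set covered by some matching is covered by a maximum matching.
\item \emph{K\"onig--Ore formula.} If $R$ is a bipartite graph and $B$ is one of its sides, then a maximum matching of $R$ has size $\min_{X\subseteq B}\bigl(|B\setminus X|+|N_R(X)|\bigr)$.
\item \emph{Nash-Williams' arboricity theorem, for two forests.} The edge set of a graph is a union of two forests if and only if every nonempty vertex set $X$ spans at most $2(|X|-1)$ edges.
\end{itemize}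

\section{From a counterexample to a sparse graph}\label{sec:reduction}

In Sections~\ref{sec:reduction} and~\ref{sec:packing} and in Lemma~\ref{lem:bound} we assume:
\begin{quote}
$\kappa\ge7$, $G$ is a $\kappa$-connected claw-free graph, $S\subseteq V(G)$, and $H=G-S$ is $2$-connected and not hamiltonian.
\end{quote}
The inequality $\kappa\ge7$ will be used only in Lemma~\ref{lem:bound}.

\subsection{The preimage and its core}

As an induced subgraph of $G$, the graph $H$ is claw-free. By Theorem~\ref{thm:closure}, $\operatorname{cl}(H)=L(F)$ for a simple graph $F$, which we take without isolated vertices. (That $F$ is triangle-free will not be needed.) We identify the edges of $F$ with the vertices of $H$. A \emph{leaf} is a vertex of degree $1$ in $F$, a \emph{pendant edge} is an edge at a leaf, and the \emph{core} $F_0$ is obtained from $F$ by deleting all leaves.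

\begin{lemma}\label{lem:core}
The graph $F$ has no dominating closed trail. The core $F_0$ is a connected bridgeless simple graph with at least two vertices, and it is not a cycle.
\end{lemma}

\begin{proof}
The graph $L(F)$ contains the $2$-connected graph $H$ as a spanning subgraph, so it is $2$-connected; hence $F$ is connected and $|E(F)|=|V(H)|\ge3$. By Theorem~\ref{thm:closure}, $L(F)$ is not hamiltonian, and Theorem~\ref{thm:HN} gives the first statement. Since $F$ is connected and is not $K_2$, no two leaves are adjacent and $F_0$ is nonempty; it is connected because no path of $F$ has a leaf as an inner vertex. If $F_0$ were a single vertex or a cycle, it would be a closed trail meeting every edge of $F$. Finally, let $e$ be a bridge of $F_0$. All cycles of $F$ lie in $F_0$, so $e$ is a bridge of $F$. Both ends of $e$ have degree at least $2$ in $F$, so both components of $F-e$ contain edges, and $L(F)-e=L(F-e)$ is disconnected. This contradicts the $2$-connectivity of $L(F)$.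
\end{proof}

Write $d$ for the degree in $F_0$. For $U\subseteq V(F_0)$, the \emph{boundary} $\partial U$ is the set of edges of $F_0$ with exactly one end in $U$. By Lemma~\ref{lem:core},
\begin{equation}\label{eq:cut}
|\partial U|\ge2\qquad\text{whenever }\emptyset\ne U\ne V(F_0),
\end{equation}
and in particular $d(x)\ge2$ for all $x$. The \emph{interior} $I(U)$ is the set of edges of $F$ that meet $U$ and are not in $\partial U$; it consists of the edges with both ends in $U$ and the pendant edges at vertices of $U$. The set $U$ is \emph{solid} if $I(U)\ne\emptyset$. A vertex of $F_0$ is \emph{bare} if no pendant edge is attached to it. Thus $\{x\}$ is solid exactly when $x$ is not bare, and, since $F_0$ is simple,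
\begin{equation}\label{eq:pair}
\text{if } xy\in E(F_0), \text{ then } \{x,y\} \text{ is solid and } |\partial\{x,y\}|=d(x)+d(y)-2 .
\end{equation}

\subsection{The separation inequality}

In the example of Section~\ref{sec:example} the sets $\{c_i\}$ are solid, with interior $Q_i$ and boundary $\{a_i,b_i\}$. The count made there works for any disjoint solid sets. It is the only place where the connectivity of $G$ and the edges at $S$ are used.

\begin{lemma}\label{lem:separation}
If $U_1,\dots,U_m$ are pairwise disjoint solid sets and $m\ge2$, then
\[
\sum_{i=1}^m\bigl(\kappa-|\partial U_i|\bigr)\le2|S| .
\]
\end{lemma}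

\begin{proof}
Put $I_i=I(U_i)\subseteq V(H)$. Each end of an edge in $I_i$ is a vertex of $U_i$ or a leaf. So an edge of $F$ that is adjacent to an edge of $I_i$ meets $U_i$, and therefore lies in $I_i\cup\partial U_i$. For $j\ne i$ no edge of $I_j$ meets $U_i$, so $I_j$ is disjoint from $I_i\cup\partial U_i$. Since $H$ is an induced subgraph of $G$ and $H\subseteq L(F)$, we conclude that in $G$ every neighbor of $I_i$ lies in $I_i\cup\partial U_i\cup S_i$, where $S_i$ is the set of vertices of $S$ with a neighbor in $I_i$, and that $G$ has no edge between $I_i$ and $I_j$ for $i\ne j$.

Fix $i$ and choose $j\ne i$, which is possible as $m\ge2$. The set $\partial U_i\cup S_i$ is disjoint from the nonempty sets $I_i$ and $I_j$ and separates them in $G$. Hence $|\partial U_i|+|S_i|\ge\kappa$. A vertex $z\in S$ lying in three of the sets $S_i$ would have neighbors in three of the sets $I_i$, and these are pairwise nonadjacent; this is a claw. So each vertex of $S$ lies in at most two of the sets $S_i$, and $\sum_i(\kappa-|\partial U_i|)\le\sum_i|S_i|\le2|S|$.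
\end{proof}

\subsection{Suppression and reduction}

To use Lemma~\ref{lem:separation} we need many disjoint solid sets with small boundary, and they must come from the absence of a dominating closed trail. Catlin's theorem concerns spanning closed trails. A spanning closed trail of $F_0$ is dominating in $F$, so we could reduce $F_0$ itself, but this gives away too much: $K_{2,3}$ without pendant edges has no spanning closed trail, although each of its $4$-cycles is dominating. A dominating trail may skip any independent set of bare vertices. We let it skip every other bare vertex of degree $2$.

Let $Z$ be the set of bare vertices $x$ with $d(x)=2$. A component of $F_0[Z]$ is a path or a cycle, and a cycle would be all of the connected graph $F_0$, contrary to Lemma~\ref{lem:core}. Write each component as a path $z_1z_2\cdots z_l$, and let $T$ be the set of all vertices $z_1,z_3,z_5,\dots$ of odd index on these paths. Then $T$ is an independent set of bare vertices of degree $2$. Let $M$ be the multigraph obtained from $F_0$ by \emph{suppressing} every $v\in T$, that is, by replacing $v$ and its two edges with one new edge between the two neighbors of $v$. These neighbors are distinct and lie outside $T$, so $M$ has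 no loops, $V(M)=V(F_0)\setminus T$, and $|V(M)|\ge2$. Suppression turns paths into paths and cycles into cycles (possibly of length $2$), so $M$ is connected and every edge of $M$ lies on a cycle. Let $\Gamma$ be the reduction of $M$, and give each vertex $c$ of $\Gamma$ the \emph{charge}
\[
\mu(c)=4-d_\Gamma(c).
\]

\begin{lemma}\label{lem:gamma}
The graph $\Gamma$ is connected, bridgeless and reduced, it has no spanning closed trail, all its degrees are at least $2$, and
\[
\sum_{c\in V(\Gamma)}\mu(c)=4|V(\Gamma)|-2|E(\Gamma)|\ge8 .
\]
\end{lemma}

\begin{proof}
Suppose that $M$ has a spanning closed trail. Replacing each new edge on it by the path of length $2$ through the suppressed vertex, we obtain a closed trail of $F_0$ through all vertices of $V(F_0)\setminus T$. It meets every edge of $F_0$, because $T$ is independent, and every pendant edge, because the vertices of $T$ are bare. This contradicts Lemma~\ref{lem:core}. By Theorem~\ref{thm:catlin}(b), $\Gamma$ is reduced and has no spanning closed trail either; in particular $\Gamma\ne K_1$. Every edge cut of $\Gamma$ is an edge cut of $M$, so $\Gamma$ is connected and bridgeless. Hence $\Gamma\ne K_2$ and all degrees are at least $2$. Theorem~\ref{thm:catlin}(c)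 gives $|E(\Gamma)|\le2|V(\Gamma)|-4$.
\end{proof}

\subsection{Where the charge sits in the core}

Positive charge sits on vertices of $\Gamma$ of degree $2$ and $3$. We pull these vertices back to $F_0$. For $c\in V(\Gamma)$ let $P_c\subseteq V(M)$ be the vertex set contracted to $c$, and let
\[
U_c=P_c\cup\{v\in T:\ \text{both neighbors of $v$ lie in $P_c$}\}.
\]
The sets $U_c$ are pairwise disjoint, and
\begin{equation}\label{eq:degree}
|\partial U_c|=d_\Gamma(c).
\end{equation}
To see this, note that an edge of $\partial U_c$ has its inner end $x$ in $P_c$. Its outer end is either a vertex of $V(M)\setminus P_c$, and then the edge is an old edge of $M$ leaving $P_c$, or a vertex $v\in T$ whose second neighbor is outside $P_c$, and then suppressing $v$ gives a new edge of $M$ leaving $P_c$ at $x$. This is a bijection between $\partial U_c$ and the edges of $M$ leaving $P_c$, which are the edges of $\Gamma$ at $c$.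

Call $c$ \emph{thick} if $U_c$ is solid and \emph{thin} otherwise. Let $c$ be thin. If $|P_c|\ge2$, the connected multigraph $M[P_c]$ has an edge, which is an edge of $F_0$ inside $P_c$ or comes from a vertex of $T\cap U_c$; in both cases $U_c$ spans an edge of $F_0$, a contradiction. So $P_c=\{x\}$, and since a vertex of $T$ has two distinct neighbors, $U_c=\{x\}$. The vertex $x$ is bare, $x\notin T$, and $d(x)=d_\Gamma(c)$ by \eqref{eq:degree}. We identify $c$ with $x$. Let $W_j$ be the set of thin vertices of degree $j$, for $j\ge2$, let $W=\bigcup_jW_j$, and let $T'$ be the set of vertices of $T$ that lie in no set $U_c$. Then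
\begin{equation}\label{eq:partition}
V(F_0)\ \text{ is the disjoint union of }\ T',\ W\ \text{ and the sets $U_c$ with $c$ thick.}
\end{equation}

A thin vertex is not a solid set and needs a partner. For thin vertices of degree $2$ the choice of $T$ provides one. Let $x\in W_2$. Then $x\in Z\setminus T$, so $x=z_{2i}$ on one of the paths, and $v=z_{2i-1}\in T$. If $v$ were in some $U_c$, then $x\in P_c$, so $U_c=\{x\}$, which does not contain $v$; hence $v\in T'$. Let $\mathcal P$ be the set of these pairs $\{z_{2i-1},z_{2i}\}$, one for each vertex of $W_2$, and let $V(\mathcal P)$ be their union. The pairs are disjoint, $W_2\subseteq V(\mathcal P)\subseteq W_2\cup T'$, and by \eqref{eq:pair} each pair is solid with boundary of size $2$.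

\begin{example}\label{ex:running}
Take $K_{2,3}$ with sides $\{a,b\}$ and $\{c_1,c_2,c_3\}$, attach pendant edges at $c_1$ and $c_2$, and subdivide $ac_3$ by a vertex $v$. A dominating closed trail would pass through $c_1$, $c_2$ and one of $v,c_3$, hence use all edges of the core, which is impossible since $d(a)=3$. Here $Z=\{v,c_3\}$; with $z_1=v$ we get $T=\{v\}$ and $M=K_{2,3}$. This graph is reduced: a collapsible subgraph with more than one vertex has a spanning closed trail, the only closed trails with edges are $4$-cycles, these are induced, and $C_4$ is not collapsible. So $\Gamma=K_{2,3}$, with total charge $3\cdot2+2\cdot1=8$. The vertices $c_1,c_2$ are thick, $W_2=\{c_3\}$, $W_3=\{a,b\}$, $T'=\{v\}$ and $\mathcal P=\{\{v,c_3\}\}$.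
\end{example}

\section{Packing solid sets}\label{sec:packing}

We now find disjoint solid sets that account for the whole charge, a set with $t$ boundary edges being credited with a weight $\alpha(t)$. A model case shows which weights are needed. Suppose that $T=\emptyset$, that all vertices are thin, and that $\Gamma=F_0$ is bipartite with degree $3$ on one side and degree $j\ge3$ on the other side, which has $\beta$ vertices. There are $j\beta/3$ vertices on the first side, so the total charge is $\frac{j\beta}3+(4-j)\beta=\frac23(6-j)\beta$. A family of disjoint adjacent pairs has at most $\beta$ members, each with $t=j+1$ boundary edges by \eqref{eq:pair}. So a pair with $t$ boundary edges must be able to pay $\frac23(7-t)$, and nothing is owed when $t\ge7$. We therefore put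
\[
\alpha(t)=\tfrac23(7-t),\qquad\text{so that}\qquad \alpha(2),\dots,\alpha(6)=\tfrac{10}3,\ \tfrac83,\ 2,\ \tfrac43,\ \tfrac23,
\]
and we call $\alpha(|\partial U|)$ the \emph{weight} of a solid set $U$. These weights suffice in general.

\begin{lemma}\label{lem:packing}
There is a family $\mathcal U$ of pairwise disjoint solid sets $U$ with $2\le|\partial U|\le6$ such that
\[
\sum_{c\in V(\Gamma)}\mu(c)\le\sum_{U\in\mathcal U}\alpha(|\partial U|).
\]
\end{lemma}

\begin{proof}
Place the charge on the partition \eqref{eq:partition}: each set $U_c$ with $c$ thick holds $\mu(c)$ as a whole, each vertex of $W_j$ holds $4-j$, and each vertex of $T'$ holds $0$. Thick vertices of small degree and the pairs of $\mathcal P$ are solid sets already and have weight to spare. The difficulty is $W_3$, where every vertex holds charge $1$.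

\medskip
\noindent\emph{Step 1: the graph $J$.} Let $Y=(T'\cup W_3)\setminus V(\mathcal P)$ and $J=F_0[Y]$. Since $V(\mathcal P)\subseteq W_2\cup T'$, we have $W_3\subseteq Y$. Every vertex of $Y$ holds charge at most $1$. As $T$ is independent, the ends of an edge of $J$ have degrees $2,3$ or $3,3$ in $F_0$, so by \eqref{eq:pair}
\begin{equation}\label{eq:Jedge}
\text{the ends of an edge of $J$ form a solid set with $3$ or $4$ boundary edges and weight $\ge2$.}
\end{equation}
If $J$ had a matching covering $W_3$, its edges would pay for all of $W_3$ and the proof would be over. In general we let $D,A,C$ be the Gallai--Edmonds decomposition of $J$, which locates the obstruction. By \eqref{eq:partition}, $V(F_0)$ is the disjoint union of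
\begin{equation}\label{eq:parts}
U_c\ (c\text{ thick}),\quad \textstyle\bigcup_{j\ge6}W_j,\quad V(\mathcal P),\quad C,\quad D,\quad B:=A\cup W_4\cup W_5 .
\end{equation}
Let $K$ be (the vertex set of) a component of $J[D]$, with $|K|=2r+1$. After the removal of any one vertex, $K$ has a perfect matching, whose $r$ edges have total weight at least $2r$. If $K$ contains a vertex of $T'$, its charge is at most $2r$, and we call $K$ \emph{light}. Otherwise $K\subseteq W_3$, its charge is $2r+1$, and we call $K$ \emph{heavy}. A heavy component has one unit of charge too many, and we send it away.

\medskip
\noindent\emph{Step 2: discharging.} Let $K$ be heavy. Counting degrees modulo $2$ gives $|\partial K|\equiv3(2r+1)\equiv1$. So $\partial K\neq\emptyset$ and $K\ne V(F_0)$; by \eqref{eq:cut} and parity, $|\partial K|\ge3$. Choose three edges of $\partial K$, call them the \emph{giving edges} of $K$, and let $K$ send charge $\frac13$ along each of them to its end $y$ outside $K$ (to the set $U_c$, if $y\in U_c$ with $c$ thick). If $y\in Y$, then $y$ is a neighbor in $J$ of the component $K$ of $J[D]$, so $y\notin D$ and hence $y\in A$. Thus $C$ and $D$ receive nothing, and no edge is a giving edge of two components. The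 total charge is unchanged. The final charges of the parts \eqref{eq:parts} other than $B$ are bounded as follows.
\begin{itemize}
\item A set $U_c$ with $c$ thick and $d_\Gamma(c)=t$: a giving edge ending in $U_c$ starts in $W_3$ and so belongs to $\partial U_c$. By \eqref{eq:degree} the final charge is at most $4-t+\frac t3=\frac23(6-t)$. This is at most $0$ if $t\ge6$, and less than $\alpha(t)$ if $t\le5$.
\item A vertex of $W_j$ with $j\ge6$: at most $4-j+\frac j3\le0$.
\item A pair of $\mathcal P$: it starts with $2+0$ and has two boundary edges, so it ends with at most $2+\frac23<\alpha(2)$.
\item The two ends of an edge in a perfect matching of $J[C]$: at most $2$.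
\item A component $K$ of $J[D]$ with $|K|=2r+1$: at most $2r$ if $K$ is light, and exactly $(2r+1)-1=2r$ if $K$ is heavy.
\end{itemize}
For $p\in B$ let $g(p)\le d(p)$ be the number of giving edges ending at $p$. The final charge of $p$ is
\begin{equation}\label{eq:Bcharge}
\begin{array}{lll}
\text{at most } 1+\frac{g(p)}3\le 2 & \text{if } p\in A, \\[2pt]
\frac{g(p)}3\le\frac43 & \text{if } p\in W_4,\\[2pt]
-1+\frac{g(p)}3\le\frac23 & \text{if } p\in W_5 .
\end{array}
\end{equation}

\medskip
\noindent\emph{Step 3: partners for the vertices of $B$.} The vertices of $B$ are bare, so they need partners. A component of $J[D]$ is factor-critical and can spare any one of its vertices, but only one, so the vertices of $B$ compete for components. Those that lose the competition belong to a set $X$ with few neighboring components, and such a set has received little charge. The K\"onig--Ore formula makes this precise.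

Let $R$ be the bipartite graph whose sides are $B$ and the set of components of $J[D]$, with the following edges: $p\in A$ is joined to $K$ if some edge of $J$ joins $p$ to $K$, and $p\in W_4\cup W_5$ is joined to $K$ if some giving edge of $K$ ends at $p$. A giving edge that ends in $A$ is an edge of $J$, so
\begin{equation}\label{eq:giving}
\text{if a giving edge of $K$ ends at $p\in B$, then $pK\in E(R)$.}
\end{equation}
By the Gallai--Edmonds theorem some matching of $R$ covers $A$, so some maximum matching $\mathcal M$ of $R$ covers $A$. Choose $X\subseteq B$ with $|\mathcal M|=|B\setminus X|+|N_R(X)|$. At most $|B\setminus X|$ edges of $\mathcal M$ meet $B\setminus X$, and at most $|N_R(X)|$ meet $X$, so equality holds in both bounds: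
\begin{equation}\label{eq:KO}
\text{$\mathcal M$ covers all of $B\setminus X$ and exactly $|N_R(X)|$ vertices of $X$.}
\end{equation}
For each edge $pK$ of $\mathcal M$ choose a vertex $k_K\in K$ adjacent to $p$ in $F_0$, along a giving edge if $p\in W_4\cup W_5$; in that case $K$ is heavy and $k_K\in W_3$. The pair $\{p,k_K\}$ is solid. By \eqref{eq:Jedge} and \eqref{eq:pair} it has $3$ or $4$ boundary edges and weight at least $2$ if $p\in A$, it has $4+3-2=5$ boundary edges and weight $\frac43$ if $p\in W_4$, and it has $5+3-2=6$ boundary edges and weight $\frac23$ if $p\in W_5$. For a component $K$ not covered by $\mathcal M$ let $k_K\in K$ be arbitrary.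

\medskip
\noindent\emph{Step 4: the family and the accounting.} Let $\mathcal U$ consist of
\begin{enumerate}
\item[(i)] the sets $U_c$ with $c$ thick and $d_\Gamma(c)\le5$;
\item[(ii)] the pairs of $\mathcal P$;
\item[(iii)] the edges of a perfect matching of $J[C]$, as pairs of vertices;
\item[(iv)] for each component $K$ of $J[D]$, the edges of a perfect matching of $K-k_K$;
\item[(v)] the pairs $\{p,k_K\}$ with $pK\in\mathcal M$.
\end{enumerate}
These sets are solid, pairwise disjoint by \eqref{eq:parts} and because $\mathcal M$ is a matching, and their boundaries have between $2$ and $6$ edges (for (i), by \eqref{eq:degree} and Lemma~\ref{lem:gamma}). By the list in Step~2 and \eqref{eq:Jedge}, the weights of the sets in (i)--(iv) add up to at least the final charge of $V(F_0)\setminus B$. It remains to show that the pairs in (v) pay for $B$.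

Each $p\in B\setminus X$ is covered by $\mathcal M$, and by \eqref{eq:Bcharge} its final charge is at most the weight of its pair. For $X$ we count globally. Put $X_A=X\cap A$ and $X_5=X\cap W_5$, and let $m_4$ and $m_5$ be the numbers of vertices of $X\cap W_4$ and of $X_5$ covered by $\mathcal M$. Since $\mathcal M$ covers $A$, \eqref{eq:KO} gives $|N_R(X)|=|X_A|+m_4+m_5$. By \eqref{eq:giving}, every giving edge that ends in $X$ comes from a component in $N_R(X)$, and each component has at most three giving edges, so $X$ receives charge at most $|N_R(X)|$. The initial charge of $X$ is at most $|X_A|-|X_5|$. As $m_5\le|X_5|$, the final charge of $X$ is at most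
\[
|X_A|-|X_5|+|N_R(X)|=2|X_A|+m_4+(m_5-|X_5|)\le2|X_A|+\tfrac43m_4+\tfrac23m_5,
\]
and the right side is at most the total weight of the pairs in (v) that meet $X$.
\end{proof}

In Example~\ref{ex:running} the graph $J$ consists of the isolated vertices $a$ and $b$. Each is a heavy component and sends $\frac13$ along all three of its edges; $A$, $B$ and $C$ are empty. The sets $\{c_1\}$, $\{c_2\}$ and $\{v,c_3\}$ form the family $\mathcal U$. Each ends with charge $\frac83$ and has weight $\frac{10}3$, so the total charge is $8$ and the total weight is $10$. The gap between these two numbers reappears in the proof of Theorem~\ref{thm:strong}.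

\section{Proofs of the theorems}\label{sec:proofs}

Lemma~\ref{lem:separation} values a set with $t$ boundary edges at $\kappa-t$, and Lemma~\ref{lem:packing} values it at $\frac23(7-t)$. For $\kappa=7$ the two scales are proportional, and for larger $\kappa$ the worst ratio occurs at $t=2$. For $\kappa\le6$ a pair with six boundary edges would be worth nothing in Lemma~\ref{lem:separation}, while the proof of Lemma~\ref{lem:packing} asks it to pay up to $\frac23$; this is where the hypothesis $\kappa\ge7$, and with it $s\ge5$, enters.

\begin{lemma}\label{lem:bound}
Under the assumptions of Section~\ref{sec:reduction},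
\[
\sum_{c\in V(\Gamma)}\mu(c)\le\frac{10}{3(\kappa-2)}\,\max\{2|S|,\ \kappa-2\}.
\]
\end{lemma}

\begin{proof}
For $t\ge2$ and $\kappa\ge7$ we have $5(\kappa-t)-(7-t)(\kappa-2)=(t-2)(\kappa-7)\ge0$, and therefore $\alpha(t)\le\frac{10}{3(\kappa-2)}(\kappa-t)$. Let $\mathcal U$ be the family of Lemma~\ref{lem:packing}. Then
\[
\sum_{c}\mu(c)\le\frac{10}{3(\kappa-2)}\sum_{U\in\mathcal U}\bigl(\kappa-|\partial U|\bigr).
\]
If $|\mathcal U|\ge2$, the last sum is at most $2|S|$ by Lemma~\ref{lem:separation}. If $|\mathcal U|\le1$, it is at most $\kappa-2$, since $|\partial U|\ge2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]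
That an $s$-hamiltonian graph is $(s+2)$-connected was shown in Section~\ref{sec:intro}. Conversely, let $G$ be claw-free and $\kappa$-connected with $\kappa=s+2\ge7$. Then $G$ has at least $s+3$ vertices. Let $|S|\le s=\kappa-2$. The graph $H=G-S$ has at least three vertices and stays connected after the deletion of one more vertex, so it is $2$-connected. If $H$ were not hamiltonian, Lemmas~\ref{lem:gamma} and~\ref{lem:bound} would give
\[
8\le\sum_c\mu(c)\le\frac{10}{3(\kappa-2)}\cdot2(\kappa-2)=\frac{20}3,
\]
which is false. So $G-S$ is hamiltonian whenever $|S|\le s$.
\end{proof}

The same comparison gives a contradiction as long as $|S|<\frac65(\kappa-2)$. To reach $\frac32(\kappa-2)$ we determine $\Gamma$ when the total charge is exactly $8$, and we find ourselves back in the situation of Section~\ref{sec:example}.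

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
A hamiltonian graph is $2$-connected. Conversely, let $H=G-S$ be $2$-connected with $2|S|<3(\kappa-2)$, and suppose that $H$ is not hamiltonian. Lemma~\ref{lem:bound} gives $\sum_c\mu(c)<10$. By Lemma~\ref{lem:gamma} this sum is an even integer and at least $8$. So it equals $8$, and $|E(\Gamma)|=2|V(\Gamma)|-4$.

Every connected subgraph $\Gamma_1$ of $\Gamma$ is reduced, so $|E(\Gamma_1)|\le2(|V(\Gamma_1)|-1)$ by Theorem~\ref{thm:catlin}(c), the cases $K_1$ and $K_2$ included. Summing over components, every nonempty vertex set $X$ spans at most $2(|X|-1)$ edges, and by the arboricity theorem $E(\Gamma)$ is the disjoint union of the edge sets of two forests. Extend each forest to a spanning tree on $V(\Gamma)$ by new edges. The number of new edges is $2(|V(\Gamma)|-1)-|E(\Gamma)|=2$, so $f(\Gamma)\le2$. Since $\Gamma$ is reduced and is not $K_1$, it is not collapsible and is its own reduction. By Theorem~\ref{thm:CHL}, $\Gamma$ is $K_2$ or $K_{2,t}$, and being bridgeless it is $K_{2,t}$ with $t\ge2$. If $t$ is even, all degrees of $\Gamma$ are even and $\Gamma$ has a spanning closed trail, contrary to Lemma~\ref{lem:gamma}. So $t\ge3$, and $\Gamma$ has three vertices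 of degree $2$.

Each of these three vertices yields a solid set with two boundary edges: the set $U_c$ if $c$ is thick, by \eqref{eq:degree}, and the pair of $\mathcal P$ containing $c$ if $c\in W_2$. The three sets are pairwise disjoint by \eqref{eq:partition}, since $V(\mathcal P)\subseteq W_2\cup T'$. Lemma~\ref{lem:separation} gives $3(\kappa-2)\le2|S|$, a contradiction.
\end{proof}

\section{Larger stars and small $s$}\label{sec:small}

In Lemma~\ref{lem:separation} a vertex of $S$ serves at most two solid sets. If a vertex may have three pairwise nonadjacent neighbors, it can be adjacent to all vertices of a nonhamiltonian graph, and each such vertex raises the connectivity by one.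

\begin{proof}[Proof of Proposition~\ref{prop:sharp}\textup{(b)}]
Let $G$ be obtained from disjoint copies of $K_{2,3}$ and $K_s$ by adding all edges between them. An independent set with more than one vertex lies in $K_{2,3}$, so the independence number of $G$ is $3$ and $G$ is $K_{1,4}$-free. The graph $G$ has $s+5$ vertices. A set whose deletion disconnects $G$ contains all of $K_s$, since a vertex of $K_s$ is adjacent to all other vertices, and at least two more vertices, since $K_{2,3}$ is $2$-connected. So $G$ is $(s+2)$-connected. Deleting the $s$ vertices of $K_s$ leaves $K_{2,3}$, which is not hamiltonian.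
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:sharp}\textup{(c)}]
The bound $k\le5$ is Theorem~\ref{thm:main}. For $k\ge2$ we show that the equivalence fails for $s=1$. Recall that the Petersen graph is cubic, $3$-edge-connected and not hamiltonian. Let $F$ be obtained from it by attaching one pendant edge at each of its ten vertices. The line graph $L(F)$ is claw-free. If $X$ is a set of at most two edges of $F$, the ten Petersen vertices lie in one component of $F-X$, and every remaining edge has an end among them; so $L(F)-X=L(F-X)$ is connected, and $L(F)$ is $3$-connected. A dominating closed trail of $F$ is not a single vertex, so it avoids the leaves, and it must then pass through all ten Petersen vertices to meet the pendant edges. A closed trail in a cubic graph uses exactly two edges at each of its vertices, so this trail would be a Hamilton cycle of the Petersen graph. By Theorem~\ref{thm:HN}, $L(F)$ is not hamiltonian, hence not $1$-hamiltonian, although it is $3$-connected.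
\end{proof}

\begin{thebibliography}{9}

\bibitem{Catlin}
Catlin, J. Graph Theory 12 (1988) 29--44.

\bibitem{CHL}
Catlin, Han and Lai, Discrete Math. 160 (1996) 81--91.

\bibitem{HN}
Harary and Nash-Williams (1965).

\bibitem{LineGraphs}
\emph{On $S$-Hamiltonian Line Graphs},
\texttt{http://www.math.wvu.edu/\textasciitilde{}Hlai2/Pdf/}\linebreak[0]\texttt{Hong-Jian\_Lai\_Pdf/}\linebreak[0]\texttt{165\_JGT\_2013.pdf}

\bibitem{Ryjacek}
Ryj\'a\v{c}ek, J. Combin. Theory Ser. B 70 (1997) 217--224.

\end{thebibliography}
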